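\title{Relations among the principal and almost-principal minors of a symmetric matrix: when quadrics suffice}

\begin{abstract}
Let $J_n$ be the ideal of homogeneous relations among the principal and almost-principal minors of a generic symmetric $n\times n$ matrix. It has been conjectured that $J_n$ is generated by quadrics for every $n$. We disprove this: for every $n\ge5$ an explicit cubic with twelve terms lies in $J_n$ but not in the ideal $Q_n$ generated by the quadrics of $J_n$. We show that $J_n$ is generated by quadrics exactly when $n\le4$, and that for every $n$ the ideal $J_n$ is the saturation of $Q_n$, so that the quadrics always define the right projective scheme.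
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge2$, let $[n]=\{1,\dots,n\}$, and let $\Sigma=(\sigma_{ij})$ be a symmetric $n\times n$ matrix whose entries $\sigma_{ij}=\sigma_{ji}$ are independent variables. For $I\subseteq[n]$ the \emph{principal minor} is $\det\Sigma_{I,I}$, with value $1$ for $I=\emptyset$. For $i\ne j$ and $K=\{k_1,\dots,k_r\}\subseteq[n]\setminus\{i,j\}$ the \emph{almost-principal minor} is the determinant of the submatrix with rows $(i,k_1,\dots,k_r)$ and columns $(j,k_1,\dots,k_r)$, in this order. It does not depend on the order of $K$, and it is symmetric in $i$ and $j$. There are $2^n$ principal and $2^{n-2}\binom n2$ almost-principal minors.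

Let $\mathbb C[p,a]$ be the polynomial ring in variables $p_I$ and $a_{ij|K}=a_{ji|K}$, one for each of these minors, and let
\[
\operatorname{ev}\colon\mathbb C[p,a]\to\mathbb C[\Sigma]
\]
be the ring map that sends each variable to its minor. We write $p=p_\emptyset$ and $a_{ij}=a_{ij|\emptyset}$, so $\operatorname{ev}(p)=1$ and $\operatorname{ev}(a_{ij})=\sigma_{ij}$, and we abbreviate index sets, as in $p_{12}$, $a_{34|12}$ and $K\cup k$. Let $J_n$ be the ideal generated by the homogeneous polynomials $h$ with $\operatorname{ev}(h)=0$, and let $Q_n=\langle(J_n)_2\rangle$ be the ideal generated by its degree-$2$ component. A different order of rows and columns in the almost-principal minors replaces some variables by their negatives and changes nothing below.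

These minors are the quantities produced by symmetric Gaussian elimination. If $S$ is the Schur complement of $\Sigma_{K,K}$ in $\Sigma$, then every minor of $\Sigma$ whose row and column lists both end in $K$ equals $\det\Sigma_{K,K}$ times the minor of $S$ on the remaining rows and columns. So the entries of $S$ are $s_{ii}=p_{K\cup i}/p_K$ and $s_{ij}=a_{ij|K}/p_K$, and the $2\times2$ principal minor $s_{ii}s_{jj}-s_{ij}^2$ equals $p_{K\cup ij}/p_K$. Clearing denominators gives the first family of relations,
\begin{equation}\label{eq:square}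
p_Kp_{K\cup ij}-p_{K\cup i}\,p_{K\cup j}+a_{ij|K}^2\in J_n .
\end{equation}
For $n=2$ this is everything: $J_2=\langle p\,p_{12}-p_1p_2+a_{12}^2\rangle$. In general, the number of linearly independent quadrics in $J_n$ is known to be
\[
3^{n-2}\binom{n}{2} + 2\sum_{k=0}^{n-3} 3^k (n-k)(n-k-1)\binom{n}{k} + 2\sum_{k=2}^{\lfloor n/2 \rfloor} k\, 3^{n-2k} \binom{n}{2k},
\]
a count that we do not use, and the following conjecture is posed in \cite{gaussoids}.

\begin{quote}
\emph{For every $n\ge2$ the ideal $J_n$ is generated by its quadrics, that is, $J_n=Q_n$.}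
\end{quote}

Two facts speak for the conjecture. First, up to sign all minors of $\Sigma$ are maximal minors of the $n\times2n$ matrix $(\mathrm{Id}_n\mid\Sigma)$, with $p$ the minor of the identity block. They are the Pl\"ucker coordinates of the Lagrangian Grassmannian, whose ideal is generated by quadrics, and for $n\le3$ every minor of $\Sigma$ is principal or almost-principal. Second, Laplace expansion along one row is a quadric in $J_n$, and these quadrics express every variable in terms of $p$, $p_i$, $a_{ij}$ once $p$ is inverted. The reason for doubt is that for $n\ge4$ some Pl\"ucker coordinates, such as $\det\Sigma_{12,34}$, are not among our variables. The ideal $J_n$ arises by eliminating them, and nothing forces an elimination ideal to be generated by quadrics. Our results show that the elimination is harmless for $n=4$, that it creates cubic generators from $n=5$ on, and that these generators are invisible on the level of projective schemes.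

\begin{theorem}\label{thm:cubic}
For every $n\ge5$ the ideal $J_n$ is not generated by quadrics; the cubic $f$ of \eqref{eq:f} lies in $J_n\setminus Q_n$.
\end{theorem}

\begin{theorem}\label{thm:four}
The ideal $J_n$ is generated by quadrics if and only if $n\le4$.
\end{theorem}

\begin{theorem}\label{thm:sat}
For all $n\ge2$ we have $J_n=(Q_n:p^\infty)$, and $J_n$ is the saturation of $Q_n$ with respect to the irrelevant ideal. In particular $Q_n$ and $J_n$ define the same projective scheme.
\end{theorem}

Here $(Q:x^\infty)$ is the set of $h$ with $x^Nh\in Q$ for some $N$, the irrelevant ideal $\mathfrak m$ is generated by all variables, and the saturation of $Q$ is the set of $h$ with $\mathfrak m^Nh\subseteq Q$ for some $N$.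

The counterexamples rest on a parity phenomenon: in the natural $\mathbb Z^n$-grading, $J_n$ has no quadric whose degree has four odd entries. Section~\ref{sec:parity} proves this and uses it for a short disproof when $n\ge6$; Section~\ref{sec:five} proves Theorem~\ref{thm:cubic}. Both sections are elementary. The positive results use an action of $SL_2^n$ inherited from the Lagrangian Grassmannian (Section~\ref{sec:group}). Theorem~\ref{thm:sat} follows in Section~\ref{sec:sat}. For $n=4$, Section~\ref{sec:elim} reduces $J_4=Q_4$ to the cubic components, and Section~\ref{sec:cubics} compares these.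

\section{Degrees that contain no quadric}\label{sec:parity}

We collect four elementary structures. The ideal $J_n$ is the kernel of the map $\mathbb C[p,a]\to\mathbb C[\Sigma][t]$ that sends a variable $x$ to $t\operatorname{ev}(x)$. Hence $J_n$ is prime, and $p\notin J_n$.

\emph{Symmetry.} A permutation of $[n]$ permutes the variables, without signs because of our ordering of rows and columns, and it preserves $J_n$ and $Q_n$.

\emph{Grading.} Give $\sigma_{ij}$ the degree $\mathbf 1_i+\mathbf 1_j\in\mathbb Z^n$, where $\mathbf 1_I$ is the indicator vector of $I$. Put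
\[
\deg p_I=2\cdot\mathbf 1_I,\qquad \deg a_{ij|K}=\mathbf 1_i+\mathbf 1_j+2\cdot\mathbf 1_K .
\]
Then $\operatorname{ev}$ preserves this \emph{multidegree}, so $J_n$ and $Q_n$ are graded by $\mathbb Z\times\mathbb Z^n$. The cubics in $Q_n$ of multidegree $\delta$ are spanned by the products $q\ell$, where $\ell$ is a variable and $q\in(J_n)_2$ is homogeneous of multidegree $\delta-\deg\ell$.

\emph{Derivations.} Let $D_k$ be the derivation of $\mathbb C[p,a]$ that deletes the index $k$: $D_kp_K=p_{K\setminus k}$ and $D_ka_{ij|K}=a_{ij|K\setminus k}$ if $k\in K$, and both are $0$ if $k\notin K$. The entry $\sigma_{kk}$ occurs in the matrix of $p_K$ or $a_{ij|K}$ only if $k\in K$; it then occurs once, in a diagonal position, and its cofactor is the minor with $k$ deleted. Therefore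
\begin{equation}\label{eq:D}
\operatorname{ev}\circ D_k=\frac{\partial}{\partial\sigma_{kk}}\circ\operatorname{ev}.
\end{equation}
So $D_k$ preserves $J_n$, and if $D_kh=0$, then $\operatorname{ev}(h)$ may be computed with $\sigma_{kk}=0$.

\emph{Paths.} To a monomial in the $\sigma_{ij}$ attach the multigraph with one edge $ij$ for each factor $\sigma_{ij}$. A term of the Leibniz expansion of $\operatorname{ev}(a_{ij|K})$ is given by a bijection $\{i\}\cup K\to\{j\}\cup K$. Iterating the bijection from $i$ leads to $j$, and the remaining points of $K$ are permuted. So the graph of the term is a path from $i$ to $j$ together with disjoint cycles (loops and double edges included), and together they cover $K$. A path from $i$ to $j$ through all of $K$ determines its bijection, so its monomial has coefficient $\pm1$.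

The degree of $p_I$ has no odd entry and the degree of $a_{ij|K}$ has two. So the degree of a quadratic monomial has zero, two or four odd entries. The relation \eqref{eq:square} has none, and $p\,a_{ij|k}-p_ka_{ij}+a_{ik}a_{jk}$ is a relation with two. For four, the smallest case is the degree $(1,1,1,1)$, whose monomials $a_{12}a_{34}$, $a_{13}a_{24}$, $a_{14}a_{23}$ have linearly independent images. This persists.

\begin{lemma}\label{lem:four}
Let $q\in(J_n)_2$ be homogeneous of a multidegree $\varepsilon$ with exactly four odd entries. Then $q=0$.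
\end{lemma}

\begin{proof}
Let $O$ be the set of the four odd positions. Every monomial of degree $\varepsilon$ has the form $a_{e|K}a_{e'|K'}$, where $e,e'$ are pairs with $e\sqcup e'=O$. For $v\notin O$ we have $\varepsilon_v=0,2,4$ according to whether $v$ lies in none, one or both of $K,K'$. For $v\in e$ we have $\varepsilon_v=3$ if $v\in K'$ and $\varepsilon_v=1$ otherwise, and the same holds for $v\in e'$ and $K$.

We first remove the indices whose position is forced by $\varepsilon$. Let $D$ be the product of the operators $D_v^2$ for $\varepsilon_v=4$ and $D_v$ for $\varepsilon_v=3$, and let $N=\{v:\varepsilon_v=2\}$. Then $D$ sends $a_{e|K}a_{e'|K'}$ to $2^{c}a_{e|L}a_{e'|L'}$, where $L=K\cap N$, $L'=K'\cap N$, $L\sqcup L'=N$, and $c$ is the number of $v$ with $\varepsilon_v=4$. Distinct monomials go to distinct monomials, since $K=L\cup\{v:\varepsilon_v=4\}\cup\{v\in e':\varepsilon_v=3\}$ and likewise for $K'$. As $Dq\in J_n$, it suffices to show that the images of the products $a_{e|L}a_{e'|L'}$ with $e\sqcup e'=O$ and $L\sqcup L'=N$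 are linearly independent.

Fix such a product, and let $\nu$ be the monomial whose graph consists of a path joining the two points of $e$ through all of $L$ and a path joining the two points of $e'$ through all of $L'$. Suppose that $\nu$ occurs in the image of another such product $a_{\bar e|\bar L}a_{\bar e'|\bar L'}$. The two factors live on the disjoint vertex sets $\bar e\cup\bar L$ and $\bar e'\cup\bar L'$, and the graph of $\nu$ has no cycle, so each factor contributes a single path through all its vertices. Comparing connected components and their endpoints gives $\{(\bar e,\bar L),(\bar e',\bar L')\}=\{(e,L),(e',L')\}$. In its own product $\nu$ has coefficient $\pm1$. So each product contains a monomial that no other product contains.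
\end{proof}

The lemma suggests where to look for a counterexample: in a multidegree with six odd entries, no quadric is available at all. The degree $(1,1,1,1,1,1)$ gives nothing, because its cubic monomials $a_{ij}a_{kl}a_{rs}$ map to distinct monomials in the $\sigma$'s. Raising one entry to $3$ is enough.

\begin{proposition}\label{prop:six}
For $n\ge6$ the cubic
\[
\begin{aligned}
&a_{56}(a_{12}a_{34|6}-a_{34}a_{12|6})+a_{26}(a_{34}a_{15|6}-a_{15}a_{34|6})+a_{46}(a_{15}a_{23|6}-a_{23}a_{15|6})\\
&\qquad+a_{16}(a_{23}a_{45|6}-a_{45}a_{23|6})+a_{36}(a_{45}a_{12|6}-a_{12}a_{45|6})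
\end{aligned}
\]
lies in $J_n\setminus Q_n$.
\end{proposition}

\begin{proof}
The cubic has multidegree $\varepsilon=(1,1,1,1,1,3,0,\dots,0)$, and it is nonzero because its ten monomials are distinct. Consider a product $q\ell$ of degree $\varepsilon$ with $q\in(J_n)_2$. If $\ell=p_I$, then $\deg q$ has six odd entries, and no quadratic monomial has such a degree. If $\ell=a_{ij|K}$, then $i,j\le6$, so $\deg q$ has four odd entries and $q=0$ by Lemma~\ref{lem:four}. Hence $Q_n$ contains no nonzero cubic of degree $\varepsilon$.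

For $k,l\in[5]$ put $g_{kl}=\sigma_{kl}\prod_{t\in[5]\setminus\{k,l\}}\sigma_{t6}$. If $\{i,j,k,l,x\}=[5]$, then $\operatorname{ev}(a_{kl|6})=\sigma_{kl}\sigma_{66}-\sigma_{k6}\sigma_{l6}$ gives
\[
\operatorname{ev}\bigl(a_{x6}(a_{ij}a_{kl|6}-a_{kl}a_{ij|6})\bigr)=\sigma_{x6}\bigl(\sigma_{kl}\sigma_{i6}\sigma_{j6}-\sigma_{ij}\sigma_{k6}\sigma_{l6}\bigr)=g_{kl}-g_{ij}.
\]
In the cyclic sequence $12,34,15,23,45$ consecutive pairs are disjoint, and the five summands of the cubic map to $g_{34}-g_{12}$, $g_{15}-g_{34}$, $g_{23}-g_{15}$, $g_{45}-g_{23}$, $g_{12}-g_{45}$. Their sum is $0$.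
\end{proof}

\section{A cubic generator for $n\ge5$}\label{sec:five}

For $n=5$ a multidegree has at most four odd entries, so parity alone does not force $Q_5$ to vanish in a given degree. We work in the multidegree
\[
\delta=(3,3,1,1,2,0,\dots,0),
\]
where Lemma~\ref{lem:four} still excludes many products $q\ell$, and we control the remaining ones by a linear functional. Let
\begin{equation}\label{eq:f}
\begin{aligned}
f&=f_0-f_1-f_2,\\
f_0&=a_{15|2}a_{25|1}a_{34}-a_{15}a_{25|1}a_{34|2}-a_{15|2}a_{25}a_{34|1}+a_{15}a_{25}a_{34|12},\\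
f_1&=a_{15|2}a_{35|1}a_{24}-a_{15}a_{35|12}a_{24}-a_{15|2}a_{35}a_{24|1}+a_{15}a_{35|2}a_{24|1},\\
f_2&=a_{25|1}a_{35|2}a_{14}-a_{25}a_{35|12}a_{14}-a_{25|1}a_{35}a_{14|2}+a_{25}a_{35|1}a_{14|2}.
\end{aligned}
\end{equation}
All twelve monomials have multidegree $\delta$, and $f_2$ arises from $f_1$ by exchanging the indices $1$ and $2$.

\begin{lemma}\label{lem:finJ}
The images of $f_0$ and of $f_1+f_2$ both equal $-\sigma_{12}\det\Sigma_{12,35}\det\Sigma_{12,45}$. In particular $f\in J_n$.
\end{lemma}

So $f$ says that one product involving two of the eliminated minors can be written in two ways as a cubic in our variables.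

\begin{proof}
In $f_0$ the index $1$ is placed behind the bar of $a_{25}$ or of $a_{34}$, the index $2$ behind the bar of $a_{15}$ or of $a_{34}$, and changing one placement changes the sign. Two monomials that differ only in the placement of $1$ have the same image under $D_1$, so $D_1f_0=0$, and in the same way $D_2f_0=0$. The polynomial $f_1$ is built in the same way, with $1$ placed in $a_{35}$ or $a_{24}$ and $2$ placed in $a_{15}$ or $a_{35}$. By \eqref{eq:D} we may compute with $\sigma_{11}=\sigma_{22}=0$. Put $s=\sigma_{12}$, $z=\sigma_{34}$, $w=\sigma_{35}$ and $x_i=\sigma_{i3}$, $y_i=\sigma_{i4}$, $v_i=\sigma_{i5}$ for $i=1,2$. Then the images of the variables are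
\[
\begin{gathered}
a_{15|2}=-sv_2,\quad a_{25|1}=-sv_1,\quad a_{24|1}=-sy_1,\quad a_{34|i}=-x_iy_i,\quad a_{35|i}=-x_iv_i,\\
a_{34|12}=-s^2z+s(x_1y_2+x_2y_1),\qquad a_{35|12}=-s^2w+s(x_1v_2+x_2v_1).
\end{gathered}
\]
Term by term,
\[
\begin{aligned}
\operatorname{ev}f_0&=s^2v_1v_2z-sv_1^2x_2y_2-sv_2^2x_1y_1+v_1v_2\bigl(-s^2z+s(x_1y_2+x_2y_1)\bigr)\\
&=-s(v_1x_2-v_2x_1)(v_1y_2-v_2y_1),\\
\operatorname{ev}f_1&=sx_1v_1v_2y_2-v_1y_2\bigl(-s^2w+s(x_1v_2+x_2v_1)\bigr)-s^2wv_2y_1+sx_2v_1v_2y_1\\
&=(v_1y_2-v_2y_1)(s^2w-sx_2v_1).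
\end{aligned}
\]
Exchanging $1$ and $2$ gives $\operatorname{ev}f_2=-(v_1y_2-v_2y_1)(s^2w-sx_1v_2)$. Adding, $\operatorname{ev}(f_1+f_2)=-s(v_1y_2-v_2y_1)(v_1x_2-v_2x_1)=\operatorname{ev}f_0$. Finally $\det\Sigma_{12,35}=x_1v_2-x_2v_1$ and $\det\Sigma_{12,45}=y_1v_2-y_2v_1$.
\end{proof}

To see why $f\notin Q_n$, follow the variables $a_{34|K}$. They occur in every monomial of $f_0$ and in no monomial of $f_1+f_2$, so a proof of $f\in Q_n$ would have to remove them from $f_0$ by quadrics. Two kinds of quadrics can act. Throughout, $K\subseteq\{1,2\}$ and $M=\{1,2\}\setminus K$.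

\begin{lemma}\label{lem:twokinds}
\begin{enumerate}
\item[(a)] The quadrics in $J_n$ of multidegree $\delta-\deg a_{34|K}$ are the multiples of
\[
q_M=p_Ma_{12|5}-p_{M\cup5}\,a_{12}+a_{15|M\setminus1}\,a_{25|M\setminus2}.
\]
\item[(b)] Let $q\in(J_n)_2$ have multidegree $\delta-\deg a_{12|5}=(2,2,1,1,0,\dots,0)$. Then
\[
q=\sum_{M\subseteq\{1,2\}}c_M\,p_Ma_{34|K}+(\text{a combination of products }a_{3k|\cdot}a_{4k|\cdot},\ k\in\{1,2\}),
\]
and $c_\emptyset+c_{12}=0$, $c_1+c_2=0$.
\end{enumerate}
\end{lemma}

\begin{proof}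
(a) The degree is $\mathbf 1_1+\mathbf 1_2+2\cdot\mathbf 1_{M\cup5}$. Its odd entries are at $1$ and $2$, so a monomial is $p_Ia_{12|L}$ with $I\sqcup L=M\cup5$, or $a_{1k|\cdot}a_{2k|\cdot}$ with $k=5$. In the first case $L\subseteq\{5\}$, and in the second case the index sets are forced. So the only monomials are the three in $q_M$. The images of the first two are linearly independent: the second is divisible by $\sigma_{12}$, while the first at $\sigma_{12}=0$ is $-\sigma_{15}\sigma_{25}$ times a nonzero polynomial. Hence the relations in this degree form a space of dimension at most one, and it remains to check $q_M\in J_n$. Since $D_kq_M=q_{M\setminus k}$ for $k\in M$, the case $M=\{1,2\}$ suffices. With $\alpha=\sigma_{11}$, $\beta=\sigma_{22}$, $\gamma=\sigma_{55}$, $s=\sigma_{12}$, $t=\sigma_{15}$, $u=\sigma_{25}$, the three terms map to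
\[
\begin{aligned}
(\alpha\beta-s^2)(s\gamma-tu)&=\alpha\beta\gamma s-\alpha\beta tu-\gamma s^3+s^2tu,\\
-s(\alpha\beta\gamma+2stu-\alpha u^2-\beta t^2-\gamma s^2)&=-\alpha\beta\gamma s-2s^2tu+\alpha su^2+\beta st^2+\gamma s^3,\\
(\beta t-su)(\alpha u-st)&=\alpha\beta tu-\beta st^2-\alpha su^2+s^2tu,
\end{aligned}
\]
and the sum is $0$.

(b) The odd entries are at $3$ and $4$, which gives the list of monomials; all index sets lie in $\{1,2\}$. The entry $\sigma_{34}$ does not occur in the images of $p_M$, $a_{3k|\cdot}$, $a_{4k|\cdot}$, and the image of $a_{34|K}$ is $\sigma_{34}\operatorname{ev}(p_K)$ plus terms without $\sigma_{34}$. The coefficient of $\sigma_{34}$ in $\operatorname{ev}(q)=0$ is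
\[
(c_\emptyset+c_{12})(\sigma_{11}\sigma_{22}-\sigma_{12}^2)+(c_1+c_2)\sigma_{11}\sigma_{22},
\]
and both coefficients must vanish.
\end{proof}

The four monomials of $f_0$ are $(-1)^{|K|}a_{15|M\setminus1}a_{25|M\setminus2}a_{34|K}$. The quadrics $q_M$ turn $f_0$ into a sum that contains $-a_{12|5}\sum_K(-1)^{|K|}p_Ma_{34|K}$. The coefficients here satisfy $c_\emptyset=c_{12}$ and $c_1=c_2$, whereas part (b) can remove only combinations with $c_\emptyset=-c_{12}$ and $c_1=-c_2$. The functional below records this obstruction.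

\begin{proof}[Proof of Theorem~\ref{thm:cubic}]
By Lemma~\ref{lem:finJ}, $f\in J_n$. Define a linear functional $\varphi$ on the cubics of multidegree $\delta$ by
\[
\varphi\bigl(a_{15|M\setminus1}\,a_{25|M\setminus2}\,a_{34|K}\bigr)=(-1)^{|K|},\qquad
\varphi\bigl(p_M\,a_{12|5}\,a_{34|K}\bigr)=-(-1)^{|K|}
\]
for the four sets $K\subseteq\{1,2\}$, and $\varphi=0$ on all other monomials. Then $\varphi(f_0)=4$ and $\varphi(f_1)=\varphi(f_2)=0$, so $\varphi(f)=4$. We show $\varphi(q\ell)=0$ for each variable $\ell$ and each $q\in(J_n)_2$ of multidegree $\delta-\deg\ell$. If $\ell$ divides none of the eight monomials above, then no monomial of $q\ell$ is among them. The remaining variables are the following.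

\emph{$\ell=p_M$, $a_{15|\cdot}$ or $a_{25|\cdot}$.} The odd entries of $\deg q$ are at $\{1,2,3,4\}$, $\{2,3,4,5\}$ or $\{1,3,4,5\}$, so $q=0$ by Lemma~\ref{lem:four}.

\emph{$\ell=a_{34|K}$.} By Lemma~\ref{lem:twokinds}(a), $q$ is a multiple of $q_M$, and $\varphi(q_Ma_{34|K})=(-1)^{|K|}(-1-0+1)=0$.

\emph{$\ell=a_{12|5}$.} In the notation of Lemma~\ref{lem:twokinds}(b), $\varphi(qa_{12|5})=-(c_\emptyset+c_{12})+(c_1+c_2)=0$.

So $\varphi$ vanishes on the cubics of $Q_n$ of degree $\delta$, and $f\notin Q_n$. The hypothesis $n\ge5$ is needed to write down $f$; indices above $5$ never occur in degree $\delta$, so the argument is the same for all such $n$.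
\end{proof}

\section{The Lagrangian Grassmannian and the action of $SL_2^n$}\label{sec:group}

The operators $D_k$ are one half of a larger symmetry, which becomes visible on the matrix $(\mathrm{Id}\mid\Sigma)$.

Let $\mathbb C^{2n}$ be the space of row vectors with basis $e_1,\dots,e_n,f_1,\dots,f_n$ and the alternating form $\omega$ with $\omega(e_i,f_j)=\delta_{ij}$, $\omega(e_i,e_j)=\omega(f_i,f_j)=0$. The \emph{Lagrangian Grassmannian} $LGr(n,2n)\subset\mathbb P(\bigwedge^n\mathbb C^{2n})$ consists of the $n$-dimensional subspaces on which $\omega$ vanishes. The rows $r_i=e_i+\sum_j\sigma_{ij}f_j$ satisfy $\omega(r_i,r_k)=\sigma_{ki}-\sigma_{ik}$, so the row spaces of the matrices $(\mathrm{Id}\mid\Sigma)$ with $\Sigma$ symmetric form the open subset of $LGr(n,2n)$ where the minor of the first block is nonzero. By Witt's theorem $LGr(n,2n)$ is the orbit of $[e_1\wedge\dots\wedge e_n]$ under the connected group $Sp_{2n}$. Hence it is irreducible, this open subset is dense, and its linear span is $\mathbb P(V)$, where $V=V(\omega_n)$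 is the irreducible representation generated by the highest weight vector $e_1\wedge\dots\wedge e_n$. Let $R=\bigoplus_dR_d=\operatorname{Sym}(V^*)/\mathcal I$ be the homogeneous coordinate ring; thus $R_1=V^*$. The following theorem on orbits of highest weight vectors is the one outside input of this paper.

\begin{theorem}[Kostant; Lichtenstein \cite{lichtenstein}]\label{thm:kostant}
The ideal $\mathcal I$ is generated by quadrics.
\end{theorem}

Evaluation at $r_1\wedge\dots\wedge r_n$ embeds $R_d$ into $\mathbb C[\Sigma]$, by density. The Pl\"ucker coordinate on the columns $e_a$ $(a\notin I)$ and $f_b$ $(b\in I')$, where $|I|=|I'|$, becomes $\pm\det\Sigma_{I,I'}$. So $R_d$ is identified with the span of the $d$-fold products of minors of $\Sigma$, including the empty minor $1$.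

Let $G=SL_2^n\subset Sp_{2n}$, where the $k$-th factor acts on the plane $\langle e_k,f_k\rangle$; we call $k$ a \emph{site}. It acts on $R$ by $(gF)(x)=F(xg)$, that is, by column operations on $n\times2n$ matrices. The torus element $\operatorname{diag}(t,t^{-1})$ of the $k$-th factor multiplies column $e_k$ by $t$ and column $f_k$ by $t^{-1}$, so $\det\Sigma_{I,I'}\in R_1$ has weight
\[
1-[k\in I]-[k\in I']\in\{1,0,-1\}
\]
at site $k$. In general an element of $R_d$ of multidegree $m$ has weight $(d-m_k)_k$. The upper triangular unipotent elements add $c$ times column $e_k$ to column $f_k$, which replaces $\sigma_{kk}$ by $\sigma_{kk}+c$. So the raising operator of the $k$-th $\mathfrak{sl}_2$ acts on $R_d\subset\mathbb C[\Sigma]$ as $\partial/\partial\sigma_{kk}$.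

We recall the representation theory of $G$. Every finite-dimensional rational representation is a direct sum of irreducible ones and is determined by its character. The irreducible ones are the tensor products over the sites of irreducible representations of $SL_2$. A \emph{highest weight vector} is a weight vector killed by all raising operators; its weights are $\ge0$, and an irreducible representation contains exactly one up to scalars and is generated by it. Three consequences are used below: a representation is generated by its highest weight vectors; a subrepresentation that contains all highest weight vectors is everything; and a surjection of representations is surjective on the highest weight vectors of each weight.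

For $Z\subseteq[n]$ let $V_Z\subseteq R_1$ be the sum of the weight spaces whose weight vanishes exactly at the sites in $Z$. The raising and lowering operators at site $k$ change the $k$-th weight by $\pm2$, and all weights lie in $\{0,\pm1\}$, so they map $V_Z$ to itself: each $V_Z$ is $G$-stable. It is spanned by the minors $\det\Sigma_{I,I'}$ whose symmetric difference of $I$ and $I'$ is $Z$, so $|Z|$ is even. The space $P=V_\emptyset$ is spanned by the principal minors and $A_{ij}=V_{\{i,j\}}$ by the minors $a_{ij|K}$. These minors are nonzero and have distinct weights, so the span $W$ of the variables embeds into $R_1$ as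
\[
W=P\oplus\bigoplus_{i<j}A_{ij}=\bigoplus_{|Z|\le2}V_Z .
\]
Thus $G$ acts on $\mathbb C[p,a]=\operatorname{Sym}W$, the map $\mathbb C[p,a]\to R$ is equivariant with kernel $J_n=\mathcal I\cap\mathbb C[p,a]$, and $J_n$, $(J_n)_2$, $Q_n$ are $G$-stable. By \eqref{eq:D} the raising operator at site $k$ acts on $\mathbb C[p,a]$ as $D_k$. We let $S=\mathbb C[p,a]/J_n\subseteq R$.

We call $P$ and the $A_{ij}$ \emph{blocks}. A block $X$ has the \emph{zero set} $\emptyset$ or $\{i,j\}$, and $X(K)$ denotes its variable $p_K$ or $a_{ij|K}$. Let $U_k=\langle u,d\rangle$ be the two-dimensional representation of the $k$-th factor, with $D_kd=u$, $D_ku=0$; the lowering operator $F_k$ then satisfies $F_ku=d$, $F_kd=0$. By characters, a block $X$ with zero set $Z$ is isomorphic to $\bigotimes_{k\notin Z}U_k$. Normalize the isomorphism so that $X(\emptyset)$ corresponds to $u\otimes\dots\otimes u$. Then $X(K)$ corresponds to a multiple of the tensor with $d$ at the sites in $K$ and $u$ elsewhere, and the multiple is $1$ because $D_kX(K)=X(K\setminus k)$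 for $k\in K$. We record the two consequences that we need.

\begin{lemma}\label{lem:action}
\begin{enumerate}
\item[(a)] Let $F_k$ be the derivation of $\mathbb C[p,a]$ that inserts $k$: $F_kX(K)=X(K\cup k)$ if $k$ lies neither in $K$ nor in the zero set of $X$, and $F_kX(K)=0$ otherwise. Then $F_k$ preserves $(J_n)_2$.
\item[(b)] For each $I\subseteq[n]$ some $g\in G$ satisfies $gp=\pm p_I$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) This derivation is the action of the lowering operator. (b) Take at each site $k\in I$ an element of $SL_2$ with $u\mapsto d$, $d\mapsto-u$, and the identity elsewhere.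
\end{proof}

A highest weight vector of $\mathbb C[p,a]$ is an element homogeneous for $\mathbb Z\times\mathbb Z^n$ and killed by all $D_k$. If it has degree $d$ and multidegree $m$, then $0\le m_k\le d$ for all $k$. By \eqref{eq:D}, \emph{its image may be computed with the diagonal of $\Sigma$ set to zero}.

\section{Saturation}\label{sec:sat}

\begin{proof}[Proof of Theorem~\ref{thm:sat}]
Expand $\operatorname{ev}(a_{ij|K})$ along its first row, with $K=\{k_1,\dots,k_r\}$. The entry $\sigma_{ik_t}$ in column $t+1$ has cofactor sign $(-1)^t$, and its minor has rows $(k_1,\dots,k_r)$ and columns $j$ followed by $K\setminus k_t$. Moving row $k_t$ to the top costs $(-1)^{t-1}$ and produces $a_{k_tj|K\setminus k_t}$, so the total sign is $-1$. The same computation applies to $p_{K\cup k}$ with row and column order $(k,k_1,\dots,k_r)$. Homogenizing with $p$ gives quadrics in $J_n$: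
\[
p\,a_{ij|K}-a_{ij}p_K+\sum_{k\in K}a_{ik}a_{kj|K\setminus k},\qquad
p\,p_{K\cup k}-p_kp_K+\sum_{j\in K}a_{kj}a_{kj|K\setminus j}.
\]
They express $p$ times a minor of size $r+1$ through $p_k$, $a_{ij}$ and minors of size $r$. By induction on the size, each variable times a power of $p$ is congruent modulo $Q_n$ to a homogeneous polynomial in $p$, the $p_i$ and the $a_{ij}$. So for homogeneous $h\in J_n$ there are $N$ and a homogeneous $g=g(p,p_i,a_{ij})$ with $p^Nh\equiv g$ modulo $Q_n$. Then $g\in J_n$, which means $g(1,\sigma_{ii},\sigma_{ij})=0$. The $\sigma_{ij}$ with $i\le j$ are algebraically independent and $g$ is homogeneous, so $g=0$ and $p^Nh\in Q_n$. This proves $J_n\subseteq(Q_n:p^\infty)$. The reverse inclusion holds because $J_n\supseteq Q_n$ is prime and $p\notin J_n$.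

For the saturation we must replace $p$ by an arbitrary variable, and the group does this. Let $h\in J_n$ and let $g\in G$ be as in Lemma~\ref{lem:action}(b). Then $g^{-1}h\in J_n$, so $p^Ng^{-1}h\in Q_n$ for some $N$, and applying $g$ gives $p_I^Nh\in Q_n$. Hence the radical of the ideal $(Q_n:h)$ contains every $p_I$. It contains $Q_n$, so by \eqref{eq:square} it contains $a_{ij|K}^2$, and therefore every $a_{ij|K}$. Thus the radical contains $\mathfrak m$, and $\mathfrak m^{N}h\subseteq Q_n$ for large $N$ since $\mathfrak m$ is finitely generated. Conversely, if $\mathfrak m^Nh\subseteq Q_n$, then $p^Nh\in J_n$ and $h\in J_n$.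
\end{proof}

\section{Eliminating two Pl\"ucker coordinates}\label{sec:elim}

For $n=2,3$ every set $Z\subseteq[n]$ of even size has size $0$ or $2$. So $W=R_1$ and $J_n=\mathcal I$, which is generated by quadrics by Theorem~\ref{thm:kostant}. With Theorem~\ref{thm:cubic}, the proof of Theorem~\ref{thm:four} is reduced to showing $J_4=Q_4$. From now on $n=4$.

\subsection{The missing coordinates and five families of quadrics}

Put
\[
\mu_1=\sigma_{12}\sigma_{34},\qquad \mu_2=\sigma_{13}\sigma_{24},\qquad\mu_3=\sigma_{14}\sigma_{23};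
\]
these are algebraically independent. We have $R_1=W\oplus B$ with $B=V_{[4]}$, spanned by $\det\Sigma_{12,34}=\mu_2-\mu_3$, $\det\Sigma_{13,24}=\mu_1-\mu_3$, $\det\Sigma_{14,23}=\mu_1-\mu_2$. So $B=\{\sum c_i\mu_i:\sum c_i=0\}$ has dimension $2$, and $G$ acts trivially on it because all its weights are $0$. Let $b_1,b_2$ be a basis of $B$. Of the $42$ linear coordinates on $LGr(4,8)$ we keep $40$.

With zero diagonal, and $\{i,j,k,l\}=[4]$, the path description of Section~\ref{sec:parity} gives
\begin{equation}\label{eq:zero}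
\begin{gathered}
p_i\mapsto0,\qquad p_{ij}\mapsto-\sigma_{ij}^2,\qquad p_{1234}\mapsto\textstyle\sum_r\mu_r^2-2\sum_{r<t}\mu_r\mu_t,\\
a_{ij|k}\mapsto-\sigma_{ik}\sigma_{jk},\qquad a_{kl|ij}\mapsto\sigma_{ij}(\mu'+\mu''-\mu),
\end{gathered}
\end{equation}
where $\mu=\sigma_{ij}\sigma_{kl}$ and $\mu',\mu''$ are the other two of $\mu_1,\mu_2,\mu_3$. In $p_{1234}$ the three products of two transpositions give the squares and the six $4$-cycles give the mixed terms.

For blocks $X,Y$ and a set $T$ of sites disjoint from their zero sets let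
\[
[X,Y]_T=\sum_{T=K\sqcup K'}(-1)^{|K'|}X(K)\,Y(K').
\]
Moving $k$ from $K$ to $K'$ changes the sign, so $D_k$ kills this sum: it is a highest weight vector. From \eqref{eq:zero},
\begin{align}
[A_{13},A_{14}]_2&\mapsto-\sigma_{12}\sigma_{23}\sigma_{14}+\sigma_{13}\sigma_{12}\sigma_{24}=\sigma_{12}(\mu_2-\mu_3),\label{eq:b1}\\
[P,A_{34}]_{12}&\mapsto-\sigma_{12}^2\sigma_{34}+\sigma_{12}(\mu_2+\mu_3-\mu_1)=\sigma_{12}(\mu_2+\mu_3-2\mu_1),\label{eq:b2}\\
[A_{ij},A_{ij}]_{kl}&=2(a_{ij}a_{ij|kl}-a_{ij|k}a_{ij|l})\nonumber\\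
&\mapsto2\bigl(\mu(\mu'+\mu''-\mu)-\mu'\mu''\bigr)=-2(\mu-\mu')(\mu-\mu'').\label{eq:b3}
\end{align}
The three products $(\mu-\mu')(\mu-\mu'')$ are linearly independent, since each contains exactly one square $\mu_r^2$.

\begin{lemma}\label{lem:quadrics}
For $\{i,j,k,l\}=[4]$ the following highest weight vectors lie in $(J_4)_2$:
\[
\begin{aligned}
q^{(1)}_{ij;k}&=[A_{ij},P]_k+a_{ik}a_{jk}, &
q^{(2)}_{ij;kl}&=[A_{ik},A_{jk}]_l+[A_{il},A_{jl}]_k,\\
q^{(3)}_{ij}&=\tfrac12[P,P]_{ij}+a_{ij}^2, &
q^{(4)}&=[A_{12},A_{12}]_{34}-[A_{34},A_{34}]_{12},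
\end{aligned}
\]
\[
q^{(5)}=[P,P]_{1234}+2[A_{12},A_{12}]_{34}+2[A_{13},A_{13}]_{24}+2[A_{14},A_{14}]_{23}.
\]
\end{lemma}

\begin{proof}
We use \eqref{eq:zero}. The image of $q^{(1)}_{ij;k}=a_{ij|k}p-a_{ij}p_k+a_{ik}a_{jk}$ is $-\sigma_{ik}\sigma_{jk}+\sigma_{ik}\sigma_{jk}$. The image of $q^{(2)}_{ij;kl}$ is $-\sigma_{il}\sigma_{kl}\sigma_{jk}+\sigma_{ik}\sigma_{jl}\sigma_{kl}-\sigma_{ik}\sigma_{kl}\sigma_{jl}+\sigma_{il}\sigma_{jk}\sigma_{kl}=0$. The quadric $q^{(3)}_{ij}$ is \eqref{eq:square} for $K=\emptyset$. Both terms of $q^{(4)}$ have $\mu=\mu_1$ in \eqref{eq:b3}. For $q^{(5)}$ put $\Delta=\sum_r\mu_r^2-\sum_{r<t}\mu_r\mu_t$. The surviving terms of $[P,P]_{1234}$ are $2p\,p_{1234}+2(p_{12}p_{34}+p_{13}p_{24}+p_{14}p_{23})$, with image $4\Delta$, and by \eqref{eq:b3} the three other brackets add up to $-2\Delta$.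
\end{proof}

The special feature of $n=4$ is that the missing coordinates are missing only in degree $1$.

\begin{lemma}\label{lem:WB}
In $R_2$ we have $W\cdot B\subseteq S_2$ and $B\cdot B\subseteq S_2$.
\end{lemma}

\begin{proof}
The representation $W\otimes B$ is generated by its highest weight vectors $p\otimes b$ and $a_{ij}\otimes b$, and $S_2$ is $G$-stable, so it suffices to treat $pb$ and $a_{ij}b$. As a function, $pb=b$ lies in the span of $\mu_1,\mu_2,\mu_3$, the images of $a_{12}a_{34}$, $a_{13}a_{24}$, $a_{14}a_{23}$. The right sides of \eqref{eq:b1} and \eqref{eq:b2} span $\sigma_{12}B$, and permutations of $[4]$ give the other $a_{ij}$. The space $B\cdot B$ has dimension at most $3$ and contains the three independent products in \eqref{eq:b3}, which lie in $S_2$.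
\end{proof}

\begin{remark}
The first inclusion fails for $n=5$. The product $a_{15}\det\Sigma_{12,34}$ has multidegree $(2,1,1,1,1)$ and equals $g_{24}-g_{23}$, where $g_e=\sigma_e\prod_{t\in e'}\sigma_{1t}$ for $e\sqcup e'=\{2,3,4,5\}$. A quadric of this degree is $\sum_ec_e\,a_ea_{e'|1}$, with image $\sum_ec_e(\sigma_{11}\sigma_e\sigma_{e'}-g_e)$. If this is free of $\sigma_{11}$, then $c_e=-c_{e'}$ for all $e$, so $g_{24}$ cannot occur without $g_{35}$.
\end{remark}

By Lemma~\ref{lem:WB} there are quadrics $g_{w,s},h_{st}\in\mathbb C[p,a]_2$, with $g_{w,s}$ linear in $w\in W$ and $h_{st}=h_{ts}$, such that $wb_s-g_{w,s}\in\mathcal I$ and $b_sb_t-h_{st}\in\mathcal I$. Modulo these elements every quadric in $\operatorname{Sym}^2(W\oplus B)$ lies in $\mathbb C[p,a]_2$, and $\mathcal I\cap\mathbb C[p,a]_2=(J_4)_2$. By Theorem~\ref{thm:kostant},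
\begin{equation}\label{eq:gens}
\mathcal I\ \text{ is generated by }\ (J_4)_2,\ \text{ the }\ wb_s-g_{w,s}\ \text{ and the }\ b_sb_t-h_{st}.
\end{equation}

\subsection{Reduction to cubics}

We want to pass from \eqref{eq:gens} to generators of $\mathcal I\cap\mathbb C[p,a]$. The relations in \eqref{eq:gens} are rules for rewriting any product that contains $b_s$, and the danger is that two ways of rewriting give results that differ modulo $Q_4$. For example, $ww'b_s$ can be rewritten as $w'g_{w,s}$ or as $wg_{w',s}$. To organize this we build a model $M$ of $R$ from $\mathbb C[p,a]/Q_4$ and check that the $b_s$ act on it. Every consistency condition turns out to be cubic.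

\begin{proposition}\label{prop:reduce}
If $(J_4)_3=(Q_4)_3$, then $J_4=Q_4$.
\end{proposition}

\begin{proof}
Let $\mathcal A=\mathbb C[p,a]/Q_4$. By assumption $\mathcal A_j=S_j\subseteq R_j$ for $j\le3$, so an identity in $\mathcal A_3$ can be checked in $R_3$.

\emph{Multiplication by $b_s$.} By exactness of the Koszul complex, the ideal $\mathfrak m$ is the quotient of the free module $\mathbb C[p,a]\otimes W$ by the relations $w'\otimes w-w\otimes w'$. The elements $w'g_{w,s}$ and $wg_{w',s}$ of $\mathcal A_3$ both equal $ww'b_s$ in $R_3$. Hence there is a $\mathbb C[p,a]$-linear map $\beta_s\colon\mathfrak m\to\mathcal A$ with $\beta_s(w)=g_{w,s}$. For a quadric $x=\sum_\lambda w_\lambda w_\lambda'$ we have $\beta_s(x)=\sum_\lambda g_{w_\lambda,s}w'_\lambda$, so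
\begin{equation}\label{eq:beta}
\beta_s(x)\in\mathcal A_3\ \text{ equals }\ b_sx\ \text{ in }R_3 .
\end{equation}
In particular $\beta_s$ kills $(J_4)_2$, hence $Q_4$, and it descends to an $\mathcal A$-linear map $\mathcal A_{\ge1}\to\mathcal A_{\ge2}$.

\emph{The module.} Let $M=\mathcal A\oplus\mathbb Cb_1\oplus\mathbb Cb_2$. Let $w\in W$ act on $\mathcal A$ by multiplication and by $w\cdot b_s=g_{w,s}$. Let $b_s$ act by $b_s\cdot1=b_s$, $b_s\cdot b_t=h_{st}$ and $b_s\cdot x=\beta_s(x)$ for $x\in\mathcal A_{\ge1}$. These operators commute: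
\begin{itemize}
\item $w$ and $w'$ commute on $\mathcal A$, and on $b_s$ by the identity $w'g_{w,s}=wg_{w',s}$.
\item $w$ and $b_s$: on $1$ both orders give $g_{w,s}$; on $\mathcal A_{\ge1}$ use the linearity of $\beta_s$; on $b_t$ the two orders give $wh_{st}$ and $\beta_s(g_{w,t})$, and both equal $wb_sb_t$ in $R_3$ by \eqref{eq:beta}.
\item $b_s$ and $b_t$: on $1$ use $h_{st}=h_{ts}$; on $wx$ with $x\in\mathcal A$ we get $\beta_s(g_{w,t}x)=\beta_s(g_{w,t})x=wh_{st}x$, which is symmetric in $s,t$; on $b_r$ we get $\beta_s(h_{tr})$, which equals $b_sb_tb_r$ in $R_3$ and is symmetric as well.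
\end{itemize}
So $M$ is a module over $\operatorname{Sym}(W\oplus B)$. The generators in \eqref{eq:gens} annihilate $1\in M$, hence so does $\mathcal I$. For $h\in J_4\subseteq\mathcal I$, the element $h\cdot1$ is the class of $h$ in $\mathcal A$, so $h\in Q_4$.
\end{proof}

\section{The cubics in $J_4$}\label{sec:cubics}

It remains to prove $(J_4)_3=(Q_4)_3$. Both sides are representations of $G$, so it suffices to show that each highest weight vector of $(J_4)_3$ lies in $Q_4$. Its multidegree $m$ lies in $\{0,1,2,3\}^4$. If $m_i=0$, the vector involves no variable with the index $i$, so it is a relation for a symmetric $3\times3$ matrix and lies in $Q_4$ by the case $n=3$. So let $m\in\{1,2,3\}^4$. The number of odd entries of $m$ is even, which leaves nine cases up to permutation.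

Let $H(m)$ be the space of highest weight vectors of degree $3$ and multidegree $m$ in $\mathbb C[p,a]$, and let $Q(m)\subseteq J(m)$ be its intersections with $Q_4$ and $J_4$. Since $\dim H(m)/J(m)=\dim\operatorname{ev}H(m)$, we have $J(m)=Q(m)$ as soon as
\begin{equation}\label{eq:crit}
\dim H(m)/Q(m)\le\dim\operatorname{ev}H(m).
\end{equation}
This holds in particular if $H(m)=Q(m)+\langle L\rangle$ for a set $L\subseteq H(m)$ whose images are linearly independent. So in each case we need a spanning set of $H(m)$ and enough elements of $Q(m)$. We write $\equiv$ for congruence modulo $Q_4$.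

\subsection{Symbols for highest weight vectors}

Let $X_1,X_2,X_3$ be blocks, $T$ a set of sites, and for $k\in T$ let $y^k\in\mathbb C^3$ be a vector with coordinate sum $0$ and $y^k_\alpha=0$ whenever $k$ lies in the zero set of $X_\alpha$. The \emph{symbol}
\[
\{X_1,X_2,X_3\mid k:y^k\ (k\in T)\}=\sum_{\phi\colon T\to\{1,2,3\}}\ \prod_{k\in T}y^k_{\phi(k)}\ \prod_{\alpha=1}^3X_\alpha(\phi^{-1}(\alpha))
\]
distributes each listed index $k$ over the three factors with weights $y^k$. It is killed by $D_k$ because the weights add up to $0$, it is multilinear in the $y^k$, and it is unchanged when the blocks and the coordinates of all $y^k$ are permuted simultaneously. For example $\{X,Y,X_3\mid k:(1,-1,0)\ (k\in T)\}=[X,Y]_T\,X_3(\emptyset)$, and $f_0,f_1,f_2$ in \eqref{eq:f} are symbols.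

A triple of blocks is a multigraph on $[4]$ with at most three edges, namely the zero sets of the blocks $A_{ij}$. Let $z_k$ be the degree of the vertex $k$.

\begin{lemma}\label{lem:H}
For $m\in\{1,2,3\}^4$ the space $H(m)$ is spanned by the symbols whose multigraph satisfies $z_k=1$ if $m_k=1$, $z_k\in\{0,2\}$ if $m_k=2$, $z_k\in\{1,3\}$ if $m_k=3$, and whose listed sites are those with $m_k=z_k+2$.
\end{lemma}

\begin{proof}
The surjection $W^{\otimes3}\to\mathbb C[p,a]_3$ is surjective on highest weight vectors, and $W^{\otimes3}$ is the direct sum of the spaces $X_1\otimes X_2\otimes X_3\cong\bigotimes_kU_k^{\otimes(3-z_k)}$. The highest weight vectors of such a space are spanned by tensor products of highest weight vectors of the factors $U_k^{\otimes(3-z_k)}$. A weight $\ge0$ allows at most one letter $d$ among at most three letters. The vector $u\otimes\dots\otimes u$ gives $m_k=z_k$. A vector $\sum_\alpha y_\alpha(d\text{ in place }\alpha)$ gives $m_k=z_k+2$, and $D_k$ kills it exactly if $\sum_\alpha y_\alpha=0$; a nonzero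 such vector exists only for $z_k\le1$. Multiplying out gives the symbols.
\end{proof}

At a listed site with $z_k=1$ the vector $y^k$ is determined up to a scalar; at a listed site with $z_k=0$ it ranges over a plane. We use the basis $y^+=(1,1,-2)$, $y^-=(1,-1,0)$ of this plane, which is adapted to the swap of the first two coordinates, and the identities
\begin{equation}\label{eq:ypm}
(1,0,-1)=\tfrac12y^++\tfrac12y^-,\qquad(1,-2,1)=-\tfrac12y^++\tfrac32y^- .
\end{equation}

\subsection{Elements of $Q(m)$}

The product of a quadric $q$ from Lemma~\ref{lem:quadrics} with $X(\emptyset)$ is an element of some $Q(m)$, but these products are not enough: $Q_4$ also contains products of the lowered quadrics $F_kq$ with variables, and suitable combinations of these are again highest weight vectors. Let $q$ have multidegree $m'$, let $X$ be a block, and let $T_1$, $T_0$ be sets of sites outside the zero set of $X$ with $m'_k=1$ on $T_1$ and $m'_k=0$ on $T_0$. Let $q*X$ be the image of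
\[
\prod_{k\in T_1}(F_k\otimes1-1\otimes F_k)\prod_{k\in T_0}(F_k\otimes1-2\cdot1\otimes F_k)\ \bigl(q\otimes X(\emptyset)\bigr)
\]
under multiplication $(J_4)_2\otimes X\to Q_4$; this makes sense by Lemma~\ref{lem:action}(a). The target multidegree $m$ determines the sets: $T_1=\{k:m'_k=1,\,m_k=3\}$ and $T_0=\{k:m'_k=0,\,m_k=2\}$.

\begin{lemma}\label{lem:rule}
The element $q*X$ lies in $Q(m)$. It is obtained from $q$ by replacing each term $[Y,Y']_T$ (with $T=\emptyset$ for a product of two variables) by the symbol on $Y,Y',X$ that carries $(1,-1,0)$ at the sites in $T$, $(1,1,-2)$ at the sites in $T_0$, and at a site $k\in T_1$ the entry $-1$ on $X$ and $+1$ on the one block among $Y,Y'$ whose zero set does not contain $k$.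
\end{lemma}

\begin{proof}
A site $k\in T_0\cup T_1$ has $m'_k\le1$, so $k\notin T$. If $m'_k=0$, neither zero set contains $k$, and the derivation $F_k$ inserts $k$ into $Y$ or into $Y'$. If $m'_k=1$, exactly one zero set contains $k$, and $F_k$ inserts $k$ into the other block. All vectors have coordinate sum $0$, so the result is a combination of symbols and lies in $H(m)$.
\end{proof}

\begin{example}\label{ex:star}
Let $m=(3,3,1,1)$, $q=q^{(1)}_{13;2}=a_{13|2}p-a_{13}p_2+a_{12}a_{23}$ and $X=A_{24}$. Then $m'=(1,2,1,0)$, $T_1=\{1\}$, $T_0=\emptyset$, and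
\[
\begin{aligned}
q*A_{24}&=(a_{13|2}p_1-a_{13}p_{12}+a_{12}a_{23|1})\,a_{24}-(a_{13|2}p-a_{13}p_2+a_{12}a_{23})\,a_{24|1}\\
&=\{A_{13},P,A_{24}\mid1:(0,1,-1),\ 2:(1,-1,0)\}+a_{12}[A_{23},A_{24}]_1 .
\end{aligned}
\]
\end{example}

\subsection{Four odd entries}

All $z_k$ are odd and $\sum z_k\le6$. So the multigraph is a perfect matching, with blocks $P,A_{ij},A_{kl}$, or a star with three edges whose center $i$ has $m_i=3$. Each gives one symbol up to a scalar. We write $\eta$ for matchings and $s_i$ for stars.

\emph{Case $(1,1,1,1)$.} $H(m)$ is spanned by $L=\{pa_{12}a_{34},\,pa_{13}a_{24},\,pa_{14}a_{23}\}$, with images $\mu_1,\mu_2,\mu_3$.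

\emph{Case $(3,1,1,1)$.} The symbols are $a_{1i}[A_{jk},P]_1$ for $\{i,j,k\}=\{2,3,4\}$ and $s_1=a_{12}a_{13}a_{14}$. Since $q^{(1)}_{jk;1}a_{1i}=a_{1i}[A_{jk},P]_1+s_1$, we may take $L=\{s_1\}$, whose image is nonzero.

\emph{Case $(3,3,1,1)$.} The symbols are $\eta_1=a_{12}[P,A_{34}]_{12}$, the matching symbol $\eta_2$ in Example~\ref{ex:star}, its image $\eta_3$ under $3\leftrightarrow4$, and $s_1=a_{12}[A_{13},A_{14}]_2$, $s_2=a_{12}[A_{23},A_{24}]_1$. The example gives $\eta_2\equiv-s_2$. The swap $3\leftrightarrow4$ sends $s_2$ to $-s_2$, so $\eta_3\equiv s_2$. Also $q^{(2)}_{34;12}a_{12}=s_1+s_2$. Take $L=\{\eta_1,s_1\}$; by \eqref{eq:b2} and \eqref{eq:b1} the images are $\sigma_{12}^2(\mu_2+\mu_3-2\mu_1)$ and $\sigma_{12}^2(\mu_2-\mu_3)$.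

\emph{Case $(3,3,3,1)$.} For $\{i,j,k\}=\{1,2,3\}$ the symbols are
\[
\begin{aligned}
\eta_{i4}&=\{A_{jk},P,A_{i4}\mid i:(1,-1,0),\ j,k:(0,1,-1)\},\\
s_i&=\{A_{ij},A_{ik},A_{i4}\mid j:(0,1,-1),\ k:(1,0,-1)\},
\end{aligned}
\]
and $s_i$ is symmetric in $j,k$. Lemma~\ref{lem:rule} with $T_1=\{j,k\}$ gives $q^{(1)}_{jk;i}*A_{i4}=\eta_{i4}+s_i$. With $T_1=\{i\}$, the first term of $q^{(2)}_{i4;jk}*A_{jk}$ is $\{A_{ij},A_{j4},A_{jk}\mid k:(1,-1,0),\ i:(0,1,-1)\}$. Exchanging the last two blocks turns it into $\{A_{ij},A_{jk},A_{j4}\mid k:(1,0,-1),\ i:(0,-1,1)\}=-s_j$. The second term is $-s_k$. So $s_j+s_k\equiv0$ for all pairs, and $2s_1=(s_1+s_2)+(s_1+s_3)-(s_2+s_3)\equiv0$. Hence $H(m)=Q(m)$.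

\emph{Case $(3,3,3,3)$.} The symbols are $\eta_1=\{P,A_{12},A_{34}\mid1,2:(1,0,-1),\ 3,4:(1,-1,0)\}$, the analogous $\eta_2,\eta_3$ for the matchings $13|24$ and $14|23$, and four stars $s_i$. With $T_1=\{i,j\}$, the two terms of $q^{(2)}_{ij;kl}*A_{kl}$ are $\pm s_k$ and $\pm s_l$. So $L=\{\eta_1,\eta_2,\eta_3,s_1\}$ spans modulo $Q(m)$.

For independence, set all entries of $\Sigma$ to zero except $\sigma_{12},\sigma_{34}$. Then $a_{13|\cdot}$ and $a_{14|\cdot}$ vanish, since no path connects their endpoints, so $\eta_2,\eta_3,s_1\mapsto0$. In $\eta_1$ only $p_{1234},p_{12},p_{34},p$ are nonzero, and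
\[
p_{1234}a_{12}a_{34}+p_{12}a_{12|34}a_{34}+p_{34}a_{12}a_{34|12}+p\,a_{12|34}a_{34|12}\mapsto4\mu_1^3 .
\]
Keeping only $\sigma_{13},\sigma_{24}$ or only $\sigma_{14},\sigma_{23}$ isolates $\eta_2$ and $\eta_3$ in the same way. So a linear relation among the images involves only $s_1$, and it remains to see that $\operatorname{ev}s_1\ne0$. Take
\[
s_1=\{A_{12},A_{13},A_{14}\mid2:(0,1,-1),\ 3:(-1,0,1),\ 4:(1,-1,0)\}
\]
and set $\sigma_{14}=\sigma_{23}=0$. Then $a_{14}$, $a_{14|23}$, $a_{12|3}$, $a_{12|4}$ vanish, two of the eight terms survive, and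
\[
\begin{aligned}
a_{12|34}a_{13}a_{14|2}-a_{12}a_{13|24}a_{14|3}&\mapsto-\mu_1\mu_2(\mu_2-\mu_1)+\mu_1\mu_2(\mu_1-\mu_2)\\
&=2\mu_1\mu_2(\mu_1-\mu_2)\ne0.
\end{aligned}
\]

\subsection{Two odd entries}

Let $m_1,m_2$ be odd and $m_3=m_4=2$, so $z_3,z_4\in\{0,2\}$. If $z_1=z_2=1$, the edge sets are $\{12\}$, $\{13,23\}$, $\{14,24\}$, and for $z_3=z_4=2$ they are $\{12,34,34\}$, $\{13,24,34\}$, $\{14,23,34\}$. We denote the symbols by $w$, $v_3$, $v_4$, $c$, $\rho$, $\rho'$. If $z_i=3$, all three edges contain $i$, which gives $\{12,ik,ik\}$ with $k\in\{3,4\}$ (symbols $g_{ik}$) or $\{12,12,12\}$ (symbol $\theta$). In each case $v_4$ is the image of $v_3$ under the swap $3\leftrightarrow4$, and this swap exchanges $\rho$ and $\rho'$.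

\emph{Case $(1,1,2,2)$.} The symbols are $w(y,y')=\{P,P,A_{12}\mid3:y,\ 4:y'\}$, $v_3(y)=\{P,A_{13},A_{23}\mid4:y\}$, $v_4(y)$, $c=a_{12}a_{34}^2$, $\rho=a_{13}a_{24}a_{34}$, $\rho'=a_{14}a_{23}a_{34}$. Swapping the two blocks $P$ shows $w(y^+,y^-)=-w(y^+,y^-)$, so this symbol and $w(y^-,y^+)$ vanish. We have
\[
q^{(1)}_{23;4}a_{13}=v_3(-1,0,1)+\rho,\qquad q^{(1)}_{13;4}a_{23}=v_3(-1,1,0)+\rho',
\]
so all $v_3(y)$, and by symmetry all $v_4(y)$, lie in $Q(m)+\langle\rho,\rho'\rangle$. Next, $q^{(3)}_{34}a_{12}=\frac12w(y^-,y^-)+c$. Finally, with $T_0=\{4\}$ and \eqref{eq:ypm},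
\[
\begin{aligned}
q^{(1)}_{12;3}*P&=w\bigl((-1,0,1),(1,-2,1)\bigr)+v_3(-2,1,1)\\
&=\tfrac14w(y^+,y^+)-\tfrac34w(y^-,y^-)+v_3(-2,1,1).
\end{aligned}
\]
Take $L=\{c,\rho,\rho'\}$, with images $\sigma_{34}\mu_1,\sigma_{34}\mu_2,\sigma_{34}\mu_3$.

\emph{Case $(1,3,2,2)$.} The symbols are
\[
\begin{gathered}
w(y,y')=\{P,P,A_{12}\mid2:y^-,\ 3:y,\ 4:y'\},\quad v_3(y)=\{P,A_{13},A_{23}\mid2:y^-,\ 4:y\},\\
\rho=a_{24}[A_{13},A_{34}]_2,\qquad\rho'=a_{23}[A_{14},A_{34}]_2,
\end{gathered}
\]
together with $v_4(y)$, $c=a_{12}[A_{34},A_{34}]_2=0$, and $\{A_{12},A_{23},A_{23}\mid4:y\}=y_1g_{23}$, where $g_{23}=a_{23}[A_{12},A_{23}]_4$, and its image $g_{24}$ under $3\leftrightarrow4$. Site $2$ now contributes a sign to the swap of the blocks $P$, so the $w$ are spanned by $w(y^-,y^+)$ and $w(y^+,y^-)$. Lemma~\ref{lem:rule} gives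
\[
\begin{aligned}
q^{(2)}_{13;24}a_{23}&=g_{23}+\rho', & q^{(1)}_{23;4}*A_{13}&=v_3(-1,0,1)-\rho,\\
q^{(1)}_{13;2}*A_{23}&=-v_3(1,1,-2)+g_{23}, & q^{(3)}_{23}*A_{12}&=\tfrac12w(y^-,y^+)-2g_{23}.
\end{aligned}
\]
The vectors $(-1,0,1)$ and $(1,1,-2)$ span the plane. So $g_{23}$, all $v_3(y)$ and $w(y^-,y^+)$ lie in $Q(m)+\langle\rho,\rho'\rangle$, and the swap $3\leftrightarrow4$ gives the same for $g_{24}$, $v_4(y)$, $w(y^+,y^-)$. Take $L=\{\rho,\rho'\}$. The image of $\rho=a_{13|2}a_{24}a_{34}-a_{13}a_{24}a_{34|2}$ is $\sigma_{23}\sigma_{24}(\mu_2-\mu_1)$, and that of $\rho'$ is $\sigma_{23}\sigma_{24}(\mu_3-\mu_1)$.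

\emph{Case $(3,3,2,2)$.} The symbols are
\[
\begin{aligned}
w(y,y')&=\{P,P,A_{12}\mid1,2:y^-,\ 3:y,\ 4:y'\},\qquad c=a_{12}[A_{34},A_{34}]_{12},\\
v_3(y)&=\{P,A_{13},A_{23}\mid1:(1,0,-1),\ 2:(1,-1,0),\ 4:y\},\\
\rho&=\{A_{13},A_{24},A_{34}\mid1:(0,1,-1),\ 2:(1,0,-1)\},
\end{aligned}
\]
their images $v_4(y)$, $\rho'$ under $3\leftrightarrow4$, and two kinds with repeated blocks, which we expand. First,
\[
\{A_{12},A_{13},A_{13}\mid2:(0,1,-1),\ 4:y\}=(y_2-y_3)\,g_{13},\qquad g_{13}=\tfrac12a_{12}[A_{13},A_{13}]_{24},
\]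
and $g_{14},g_{23},g_{24}$ are defined by permuting indices. Second, in $\theta(y,y')=\{A_{12},A_{12},A_{12}\mid3:y,\ 4:y'\}$ the indices $3,4$ go to the same factor with total weight $y\cdot y'=\sum_\alpha y_\alpha y'_\alpha$ and to different factors with total weight $(\sum y_\alpha)(\sum y'_\alpha)-y\cdot y'=-y\cdot y'$. So $\theta(y,y')=(y\cdot y')\kappa$ with $\kappa=\frac12a_{12}[A_{12},A_{12}]_{34}$. The $w$ are spanned by $w(y^+,y^+)$ and $w(y^-,y^-)$. Lemma~\ref{lem:rule} gives
\[
\begin{aligned}
q^{(2)}_{23;14}*A_{13}&=-g_{13}-\rho, & q^{(1)}_{23;1}*A_{13}&=-v_3(1,-2,1)+3g_{13},\\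
q^{(4)}a_{12}&=2\kappa-c, & q^{(3)}_{12}*A_{12}&=\tfrac12w(y^+,y^+)+6\kappa,
\end{aligned}
\]
\[
q^{(5)}a_{12}=w(y^-,y^-)+4\kappa+4g_{13}+4g_{14}.
\]
The swaps $1\leftrightarrow2$ and $3\leftrightarrow4$ each exchange $\rho$ and $\rho'$, so the first relation yields $g_{13}\equiv g_{24}\equiv-\rho$ and $g_{14}\equiv g_{23}\equiv-\rho'$. The swap $1\leftrightarrow2$ sends $v_3(y_1,y_2,y_3)$ to $v_3(y_1,y_3,y_2)$, so the second relation also yields $v_3(1,1,-2)\equiv3g_{23}$; the vectors $(1,-2,1)$ and $(1,1,-2)$ span the plane. Hence $L=\{c,\rho,\rho'\}$ spans modulo $Q(m)$. By \eqref{eq:b3}, $c\mapsto-2\sigma_{12}(\mu_1-\mu_2)(\mu_1-\mu_3)$ and $\rho\equiv-g_{13}\mapsto\sigma_{12}(\mu_2-\mu_1)(\mu_2-\mu_3)$, $\rho'\equiv-g_{14}\mapsto\sigma_{12}(\mu_3-\mu_1)(\mu_3-\mu_2)$. These are independent.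

\subsection{No odd entry}

\emph{Case $(2,2,2,2)$.} All $z_k$ lie in $\{0,2\}$, so the multigraph is empty, a double edge, or a triangle. Let $\{i,j,k,l\}=[4]$.

The symbols $\{P,P,P\mid1:y^1,\dots,4:y^4\}$ span a space $\Pi$. They are multilinear in four vectors from the plane $Y=\{y:\sum y_\alpha=0\}$ and invariant under the diagonal action of $S_3$, so $\Pi$ is a quotient of the $S_3$-coinvariants of $Y^{\otimes4}$. The character of $Y$ takes the values $2,0,-1$ on the identity, the three transpositions and the two $3$-cycles. Hence $\dim\Pi\le(2^4+3\cdot0+2\cdot(-1)^4)/6=3$.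

The symbols $r_{ij}(y,y')=\{A_{ij},A_{ij},P\mid k:y,\ l:y'\}$ are spanned by $r_{ij}^+=r_{ij}(y^+,y^+)$ and $r_{ij}^-=r_{ij}(y^-,y^-)$, which do not depend on the order of $k,l$. For the triangle that omits $l$, the symbols $t^{ij}_l(y)=\{A_{ik},A_{jk},A_{ij}\mid l:y\}$ form a space $\Theta_l$ of dimension at most $2$; the superscript only fixes the order of the blocks. Lemma~\ref{lem:rule} and \eqref{eq:ypm} give
\[
\begin{aligned}
q^{(1)}_{ij;k}*A_{ij}&=r_{ij}\bigl((1,0,-1),(1,-2,1)\bigr)+t_l^{ij}(y^+)=-\tfrac14r^+_{ij}+\tfrac34r^-_{ij}+t^{ij}_l(y^+),\\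
q^{(2)}_{ij;kl}\,a_{ij}&=t_l^{ij}(y^-)+t_k^{ij}(y^-),\\
q^{(3)}_{ij}*P&=\tfrac12\{P,P,P\mid i,j:y^-,\ k,l:y^+\}+r^+_{ij}.
\end{aligned}
\]
Subtracting from the first relation its version with $k,l$ exchanged gives $t_l^{ij}(y^+)\equiv t_k^{ij}(y^+)$. Together with the second relation this shows $\Theta_l\subseteq Q(m)+\Theta_k$ for all $k\ne l$, so all triangles lie in $Q(m)+\Theta_4$. The third relation puts $r^+_{ij}$ into $Q(m)+\Pi$, and then the first puts $r^-_{ij}$ into $Q(m)+\Pi+\Theta_4$. Thus $\dim H(m)/Q(m)\le3+2=5$.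

The image has dimension at least $5$. Indeed,
\[
\{A_{12},A_{13},A_{23}\mid4:y\}\mapsto-(y_1\mu_2\mu_3+y_2\mu_1\mu_3+y_3\mu_1\mu_2)
\]
gives a plane of polynomials without squares, and $r^-_{1j}=p\,[A_{1j},A_{1j}]_{kl}$ for $j=2,3,4$ map to the three products in \eqref{eq:b3}, which are independent modulo this plane because of the squares $\mu_1^2,\mu_2^2,\mu_3^2$. So \eqref{eq:crit} holds.

\begin{proof}[Proof of Theorem~\ref{thm:four}]
In all nine cases \eqref{eq:crit} holds, so $(J_4)_3=(Q_4)_3$, and $J_4=Q_4$ by Proposition~\ref{prop:reduce}. The cases $n=2,3$ were settled at the beginning of Section~\ref{sec:elim}, and the cases $n\ge5$ are Theorem~\ref{thm:cubic}.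
\end{proof}

\begin{thebibliography}{9}

\bibitem{gaussoids}
\emph{Geometry of Gaussoids},
\texttt{https://www.impan.pl/\textasciitilde vat/resources\_warsaw/gaussoid.pdf}.

\bibitem{lichtenstein}
W.~Lichtenstein, \emph{A system of quadrics describing the orbit of the highest weight vector}, Proc. AMS 84 (1982).

\end{thebibliography}
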